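# Strictification of $(\infty,1)$-categories reflects equivalences

## 1. Strict $\omega$-groupoids and crossed complexes

**Definition 1 (strict $\omega$-groupoid).** A strict $\omega$-category has cells of every dimension $n\ge 0$, with sources, targets, identities, and compositions in every direction that are strictly associative, strictly unital and satisfy the interchange laws. A *strict $\omega$-groupoid* is a strict $\omega$-category in which every cell is invertible. For an object $x$ of a strict $\omega$-groupoid $G$ and $n\ge1$, $\pi_n(G,x)$ is the group of $n$-cells from the iterated identity $1_x^{(n-1)}$ to itself, modulo being connected by an $(n+1)$-cell. Likewise $\pi_0G$ is the set of objects modulo being connected by a $1$-cell. A morphism is a *weak equivalence* if it is bijective on $\pi_0$ and an isomorphism on all $\pi_n$, $n\ge1$, at all objects.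

**Example 1.** An ordinary groupoid is a strict $\omega$-groupoid with only identities in dimensions $\ge2$. Given an abelian group $A$ and $q\ge1$, there is a strict $\omega$-groupoid with one cell in each dimension $<q$, with $A$ as its set of $q$-cells, all $q$ compositions being addition, and only identities above. It has $\pi_q=A$ and no other homotopy.

Cells of all dimensions with all compositions are awkward to handle. The following equivalent notion is much smaller.

**Definition 2 (crossed complex).** A *crossed complex* $C$ consists of a set $C_0$, a groupoid $C_1$ with object set $C_0$, and for each $j\ge2$ a family of groups $C_j(x)$, $x\in C_0$, abelian for $j\ge3$, with the following structure. Each arrow $g:x\to y$ of $C_1$ acts by isomorphisms $C_j(x)\to C_j(y)$, $a\mapsto a^g$, functorially in $g$. There are homomorphisms $\delta:C_2(x)\to C_1(x,x)$ and $\delta:C_j(x)\to C_{j-1}(x)$ for $j\ge3$, compatible with the actions (on $C_1(x,x)$ the action is conjugation), with $\delta\delta$ trivial. Finally $\delta C_2(x)$ acts on $C_2(x)$ by $b^{\delta a}=a^{-1}ba$ and acts trivially on $C_j(x)$ for $j\ge3$. A morphism is a family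 of maps preserving all of this. Put $\pi_0C$ = components of $C_1$, $\pi_1(C,x)=C_1(x,x)/\delta C_2(x)$, and $\pi_j(C,x)=\ker\delta/\operatorname{im}\delta$ at $C_j(x)$ for $j\ge2$. The category is denoted $\mathrm{Crs}$. Its products are formed componentwise.

**Example 2.** (a) A groupoid is a crossed complex with trivial $C_j$, $j\ge2$. (b) Let $G$ be a groupoid, $A:G\to\mathrm{Ab}$ a functor and $q\ge2$. Write $K(G,A,q)$ for the crossed complex with groupoid part $G$, with $C_q(x)=A(x)$ on which $G$ acts through the functor $A$, trivial in the other dimensions $\ge2$, and with zero boundary. Then $\pi_0$ and $\pi_1$ are those of $G$, and $\pi_q$ at $x$ is $A(x)$. (c) A chain complex of abelian groups $B_1\leftarrow B_2\leftarrow\cdots$ is a crossed complex with one object and trivial actions, and $\pi_j=H_j$ for $j\ge1$.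

We use the theorem of Brown–Higgins (1981): strict $\omega$-groupoids are equivalent, as a category, to crossed complexes, compatibly with $\pi_0$ and $\pi_n$. An equivalence of categories respects products, so from now on we work with crossed complexes.

## 2. The nerve of a crossed complex

**Definition 3 (nerve).** Let $\Pi\Delta^m$ be the fundamental crossed complex of $|\Delta^m|$ with its skeletal filtration. With $\mathrm{sk}_j=|\mathrm{sk}_j\Delta^m|$, its object set is $\{0,\dots,m\}$, its groupoid $C_1$ is the fundamental groupoid of $\mathrm{sk}_1$ on the vertices, and $C_j(v)=\pi_j(\mathrm{sk}_j,\mathrm{sk}_{j-1},v)$ for $j\ge2$. The boundaries and actions are those of homotopy theory. The *nerve* of a crossed complex $C$ is the simplicial set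
$$(NC)_m=\mathrm{Crs}(\Pi\Delta^m,C).$$

**Example 3.** In $\Pi\Delta^1$ the groupoid part has two objects and exactly one arrow between any two, and nothing else is nontrivial. So an edge of $NC$ is an arrow of $C_1$. In $\Pi\Delta^2$ the groupoid $C_1$ is the fundamental groupoid of a triangle's boundary, free on the edges $01,12,02$. Moreover $C_2(0)=\pi_2(\Delta^2,\partial\Delta^2)\cong\mathbb Z$ maps isomorphically to $\pi_1(\partial\Delta^2,0)$. So a $2$-simplex of $NC$ is a triangle of arrows $g_{01},g_{12},g_{02}$ of $C_1$ together with an element of $C_2$ whose boundary is the loop $g_{01}g_{12}g_{02}^{-1}$ (composition in path order).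

We quote from Brown–Higgins: $NC$ is a Kan complex, and $\pi_i(NC)=\pi_i(C)$ naturally. It is clear from the formula that $N$ preserves products. So $N$ preserves and reflects weak equivalences.

**Remark 1 (independence of the model).** One may ask whether another nerve would give another theory. Use the model structure on $\mathrm{Crs}$ (Brown–Golasiński), in which all objects are fibrant. In it $\Pi\Delta^\bullet$ is a Reedy cofibrant cosimplicial object with weakly contractible terms, so $N$ computes the derived mapping space $\mathrm{Map}(\mathrm{pt},-)$. Let $A^\bullet$ be another such cosimplicial object, and choose a Reedy trivial fibration $R^\bullet\to\mathrm{pt}$ with $R^\bullet$ Reedy cofibrant. Lifting $\Pi\Delta^\bullet\to\mathrm{pt}$ and $A^\bullet\to\mathrm{pt}$ through it gives maps $\Pi\Delta^\bullet\to R^\bullet\leftarrow A^\bullet$. They are levelwise weak equivalences, because all terms are weakly contractible. For fixed $C$, which is fibrant, $\mathrm{Crs}(-,C)$ takes Reedy trivial cofibrations to trivial fibrations. So by Ken Brown's lemma it takes levelwise weak equivalences between Reedy cofibrant objects to weak equivalences: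
$$\mathrm{Crs}(\Pi\Delta^\bullet,C)\leftarrow\mathrm{Crs}(R^\bullet,C)\to\mathrm{Crs}(A^\bullet,C).$$
These are natural in $C$, and all three functors preserve products. So they give equivalent functors $\iota$ in Definition 7 below.

## 3. $(\omega,1)$-categories, simplicial categories, and the inclusion $\iota$

**Definition 4 ($(\omega,1)$-category).** An *$(\omega,1)$-category* is a strict $\omega$-category in which every cell of dimension $\ge2$ is invertible. Equivalently it is a category strictly enriched, for the cartesian product, in strict $\omega$-groupoids, hence in $(\mathrm{Crs},\times)$. Its homotopy category $hE$ has hom-sets $\pi_0E(x,y)$. A strict functor $F:E\to E'$ is a *weak equivalence* if every $E(x,y)\to E'(Fx,Fy)$ is a weak equivalence and every object of $E'$ is isomorphic in $hE'$ to some $Fx$.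

**Example 4.** (a) A strict $2$-category with invertible $2$-cells is an $(\omega,1)$-category: its homs are groupoids. (b) Let $A$ be an abelian group and $j\ge2$. Let $B^jA$ have one object, with endomorphisms the crossed complex that has one object, $A$ in dimension $j-1$ and nothing else. Composition is addition, which is a morphism of crossed complexes because $A$ is abelian and the actions are trivial.

**Definition 5 (simplicial categories as $(\infty,1)$-categories).** A *simplicial category* is a category enriched in simplicial sets. We model $(\infty,1)\mathrm{Cat}$ by simplicial categories with the Bergner model structure. The weak equivalences are the Dwyer–Kan (DK) equivalences: hom-wise weak equivalences that are essentially surjective on homotopy categories. The fibrant objects are the *locally Kan* simplicial categories, i.e. all homs are Kan. A functor $p:\mathcal U\to\mathcal V$ of locally Kan simplicial categories is a fibration iff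

- (F1) it is hom-wise a Kan fibration, and
- (F2) for $a\in\mathcal U$, every homotopy equivalence $p(a)\to b$ in $\mathcal V$ lifts to a homotopy equivalence in $\mathcal U$ with source $a$.

A homotopy equivalence is a vertex of a hom that becomes invertible in the homotopy category. Call $\mathcal D$ *hom-wise $n$-truncated* if $\pi_i(\mathcal D(x,y),f)=0$ for all $i>n$ and all $x,y,f$. We use the same word for $(\omega,1)$-categories.

**Example 5.** A simplicial group $\Gamma$ is a simplicial category with one object. As an $\infty$-groupoid it is the space $\overline W\Gamma$, whose loop space is $\Gamma$. An $\infty$-groupoid (space) $X$ has the path spaces of $X$ as its mapping spaces, so it is hom-wise $n$-truncated when its homotopy groups vanish above degree $n+1$.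

**Lemma 1.** Let $p:\mathcal U\to\mathcal V$ be an identity-on-objects functor of locally Kan simplicial categories that is hom-wise a Kan fibration and hom-wise bijective on $\pi_0$. Then $p$ is a Bergner fibration.

*Proof.* Only (F2) needs an argument. Let $e\in\mathcal V(a,b)$ be a homotopy equivalence. Since $p$ is surjective on $\pi_0$ and $\mathcal V(a,b)$ is Kan, some vertex $u\in\mathcal U(a,b)$ has an edge from $p(u)$ to $e$. Lift that edge starting at $u$. Its end $\tilde e$ satisfies $p(\tilde e)=e$. The functor $h\mathcal U\to h\mathcal V$ is an isomorphism of categories, since it is bijective on objects and on hom-sets. So $\tilde e$ is invertible in $h\mathcal U$. $\square$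

**Definition 6 (hom-wise application).** A functor $S$ between categories with finite products is *product-preserving* if the canonical maps $S(X\times Y)\to SX\times SY$ and $S(\mathrm{pt})\to\mathrm{pt}$ are isomorphisms. If $\mathcal D$ is enriched in the source of $S$, then $S\mathcal D$ is the enriched category with the same objects, homs $S(\mathcal D(x,y))$, and composition
$$S\mathcal D(y,z)\times S\mathcal D(x,y)\cong S(\mathcal D(y,z)\times\mathcal D(x,y))\to S\mathcal D(x,z).$$
The comparison maps are built from $S$ of the projections, so every natural transformation $S\to S'$ of product-preserving functors commutes with them. It therefore induces an identity-on-objects enriched functor $S\mathcal D\to S'\mathcal D$.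

**Example 6.** $\pi_0$ is product-preserving and gives $h\mathcal D$. The fundamental groupoid on vertices $\Pi_1$ is product-preserving and gives a strict $2$-category $\Pi_1\mathcal D$ with invertible $2$-cells. The free simplicial abelian group $X\mapsto\mathbb Z[X]$ is not product-preserving: $\mathbb Z[X\times Y]=\mathbb Z[X]\otimes\mathbb Z[Y]$.

**Definition 7 (the inclusion $\iota$).** $\iota:(\omega,1)\mathrm{Cat}\to(\infty,1)\mathrm{Cat}$ is the nerve $N$ applied hom-wise.

**Example 7.** In $\iota(B^jA)$ the endomorphism space of the object is the nerve of the crossed complex "$A$ in dimension $j-1$", which is a $K(A,j-1)$, and composition makes it a simplicial group. So $\iota(B^jA)$ is the $\infty$-groupoid $K(A,j)$.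

Since $\pi_i(NC)=\pi_i(C)$, a functor $F$ of $(\omega,1)$-categories is a weak equivalence if and only if $\iota F$ is a DK-equivalence.

## 4. Strictification, and whether it reflects equivalences

Write $\mathrm{Map}$ for derived mapping spaces. We use four standard facts about a model category.

- (H1) A strict pullback of fibrant objects along a fibration is a homotopy pullback.
- (H2) The limit of a tower of fibrations between fibrant objects is its homotopy limit.
- (H3) $\mathrm{Map}(\mathcal C,-)$ preserves homotopy limits and equivalences.
- (H4) A map is a weak equivalence iff it becomes an isomorphism in the homotopy category.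

Pullbacks and tower limits of identity-on-objects functors of simplicial categories are formed hom-wise, on the same set of objects.

**Definition 8 (strictification).** $\mathrm{St}_1:(\infty,1)\mathrm{Cat}\to(\omega,1)\mathrm{Cat}$ is the derived left adjoint of $\iota$. It sends weak equivalences to weak equivalences, and we use the adjunction only in the form of equivalences, natural in $\mathcal C$,
$$\mathrm{Map}(\mathrm{St}_1\mathcal C,E)\simeq\mathrm{Map}(\mathcal C,\iota E).\tag{1}$$
Similarly $\mathrm{St}_0$ is the derived left adjoint of the inclusion of strict $\omega$-groupoids into $\infty$-groupoids.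

**Example 8.** Let $B$ be an abelian group, $m\ge2$, and $K(\mathrm{pt},B,m)$ as in Example 2(b). Its nerve is an Eilenberg–MacLane space. So homotopy classes of maps $\mathrm{St}_0X\to K(\mathrm{pt},B,m)$ are homotopy classes of maps from $X$ to that space, that is, $H^m(X;B)$.

**Definition 9 (conservative).** $\mathrm{St}_1$ is *conservative* if a functor $F:\mathcal C\to\mathcal D$ of $(\infty,1)$-categories is a weak equivalence if and only if $\mathrm{St}_1F$ is a weak equivalence of $(\omega,1)$-categories.

**Example 9.** The functor $\pi_0$ from spaces to sets is not conservative: $S^2\to\mathrm{pt}$ is bijective on $\pi_0$.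

The question is this. Making an $(\infty,1)$-category strict replaces its homotopy-coherent higher cells by strictly associative, strictly invertible ones. Can a functor that is not an equivalence become one after this replacement? Conjecture 1.9 of "On the Strictification of $(\infty,1)$-categories" says that it cannot.

**Theorem A (Conjecture 1.9).** A functor $F:\mathcal C\to\mathcal D$ of $(\infty,1)$-categories is a weak equivalence if and only if $\mathrm{St}_1F$ is a weak equivalence of $(\omega,1)$-categories. That is, $\mathrm{St}_1$ is conservative.

The statement of the problem allows two known results: that $\mathrm{St}_0$ is conservative on homotopy categories (the Generalized Homological Whitehead Theorem), and that Theorem A holds when $\mathcal C$ and $\mathcal D$ are both $(2,1)$-categories or both simply connected monoidal $\infty$-groupoids. Neither is used below.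

## 5. Strict targets and their homotopy limits

The adjunction (1) says that $\mathrm{St}_1F$ knows exactly how $F$ behaves under mapping into targets $\iota E$. So we should ask which targets can be built from those.

**Theorem B.** The smallest class of $(\infty,1)$-categories that contains all $\iota E$ ($E$ an $(\omega,1)$-category) and is closed under equivalences and homotopy limits is the class of all $(\infty,1)$-categories.

**Proof that Theorem B implies Theorem A.** If $F$ is a weak equivalence, then so is $\mathrm{St}_1F$, because $\mathrm{St}_1$ is a derived functor. Conversely, let $\mathrm{St}_1F$ be a weak equivalence. Let $\mathbf M$ be the class of $(\infty,1)$-categories $\mathcal Z$ for which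
$$F^*:\mathrm{Map}(\mathcal D,\mathcal Z)\to\mathrm{Map}(\mathcal C,\mathcal Z)$$
is an equivalence. For $\mathcal Z=\iota E$, (1) identifies this map with $(\mathrm{St}_1F)^*:\mathrm{Map}(\mathrm{St}_1\mathcal D,E)\to\mathrm{Map}(\mathrm{St}_1\mathcal C,E)$, an equivalence. So $\iota E\in\mathbf M$. By (H3), $\mathbf M$ is closed under equivalences and homotopy limits. By Theorem B, $\mathbf M$ contains every $(\infty,1)$-category. Taking $\pi_0$ of the mapping spaces, the Yoneda lemma shows that $F$ is an isomorphism in $\mathrm{Ho}((\infty,1)\mathrm{Cat})$. By (H4), $F$ is a weak equivalence. $\square$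

What remains is Theorem B. Write $\mathbf H$ for the smallest class in its statement.

## 6. Mapping spaces with at most $\pi_1$, and a target that is not strict

*Hom-wise $0$-truncated.* If all $\mathcal D(x,y)$ are homotopy discrete, then $\mathcal D\to h\mathcal D$ is a DK-equivalence and $h\mathcal D=\iota(h\mathcal D)$. So $\mathcal D\in\mathbf H$.

*Hom-wise $1$-truncated.* For a Kan complex $X$ there is a natural map $X\to N\Pi_1X$ sending an $m$-simplex to the functor $[m]\to\Pi_1X$ given by its edges. It is bijective on $\pi_0$ and an isomorphism on $\pi_1$, and $\pi_i(N\Pi_1X)=0$ for $i\ge2$. So if $\mathcal D$ is locally Kan and hom-wise $1$-truncated, then $\mathcal D\to N\Pi_1\mathcal D$ is a DK-equivalence. Moreover $\Pi_1\mathcal D$ is an $(\omega,1)$-category. The crossed-complex nerve of a groupoid is its usual nerve (part of Lemma 4 below), so $N\Pi_1\mathcal D=\iota(\Pi_1\mathcal D)$ and $\mathcal D\in\mathbf H$. Hence, if $\mathcal C$ and $\mathcal D$ are both hom-wise $1$-truncated, each is equivalent to some $\iota E$, and the argument of Section 5 gives Theorem A for $F:\mathcal C\to\mathcal D$ without any homotopy limits.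

*Hom-wise $2$-truncated.* Here strict targets no longer suffice. The reason is an Eckmann–Hilton argument.

**Lemma 2.** Let $E$ be an $(\omega,1)$-category, $z$ an object, and $Z$ the maximal $\infty$-groupoid of $\iota E$. Let $\tilde Z_z$ be the universal cover of the component of $z$ in $Z$. Then $\tilde Z_z$ is the space of a simplicial abelian group, and $\tilde Z_z\simeq\prod_{j\ge2}K(\pi_j,j)$ with $\pi_j=\pi_{j-1}(E(z,z),1_z)$.

*Proof.* Let $M=E(z,z)$, a monoid in $\mathrm{Crs}$, and let $M'\subset M$ be the full sub-crossed complex on the single object $1_z$. It is a submonoid, since $1_z\circ1_z=1_z$.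

First we identify $\tilde Z_z$. The inclusion $NM'\to NM$ is an isomorphism on $\pi_i$, $i\ge1$, at $1_z$, and $NM'$ is connected. So $NM'$ is equivalent to the identity component of $NM$. Let $\mathcal B$ be the simplicial category with one object and endomorphisms $NM'$. All its morphisms are homotopic to the identity, so it is an $\infty$-groupoid, and the functor $\mathcal B\to\iota E$ lands in $Z$. As a space $\mathcal B$ is connected with $\pi_1=\pi_0(NM')$ trivial, and on $\pi_j$, $j\ge2$, the map to $Z$ is the isomorphism $\pi_{j-1}(NM')\cong\pi_{j-1}(NM)$. So $\mathcal B$ is the universal cover $\tilde Z_z$.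

Next we see that $M'$ is abelian. The multiplication $\mu:M'\times M'\to M'$ is a morphism of crossed complexes whose unit consists of identity elements. On each group $M'_i$, $i\ge1$, $\mu$ is a group homomorphism $M'_i\times M'_i\to M'_i$ with the group's identity as its two-sided unit. By Eckmann–Hilton, $M'_i$ is abelian and $\mu(a,b)=a+b$. For $a\in M'_i$ with $i\ge2$ and $h\in M_1'$, equivariance of $\mu$ for the arrow $(1,h)$ gives
$$a=\mu(a,0)=\mu(a^1,0^h)=\mu(a,0)^{\mu(1,h)}=a^h,$$
so the action is trivial. Hence inversion is a morphism of crossed complexes, and $M'$ is an abelian group object in $\mathrm{Crs}$ whose monoid structure is its addition. Since $N$ preserves products, $NM'$ is a simplicial abelian group and composition in $\mathcal B$ is its addition. So $\tilde Z_z\simeq\overline W(NM')$, which is again a simplicial abelian group. The space of a simplicial abelian group is a product of Eilenberg–MacLane spaces. Its homotopy groups are $\pi_j=\pi_{j-1}(M')=\pi_{j-1}(E(z,z),1_z)$ for $j\ge2$. $\square$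

**Example 10.** Let $x\in H^2(K(\mathbb Z,2);\mathbb Z)$ be the fundamental class, and let $P$ be the homotopy fibre of $x^2:K(\mathbb Z,2)\to K(\mathbb Z,4)$. Then $\pi_2P=\pi_3P=\mathbb Z$ and the other homotopy groups vanish, so $P$ is hom-wise $2$-truncated. It is not equivalent to any $\iota E$. Otherwise Lemma 2 would give $P\simeq K(\mathbb Z,2)\times K(\mathbb Z,3)$, where the square of a generator of $H^2$ is nonzero, because $H^*(K(\mathbb Z,2))=\mathbb Z[x]$. But $P\to K(\mathbb Z,2)$ is an isomorphism on $\pi_2$, so $H^2(P)$ is generated by the pullback of $x$, and the square of that pullback is the pullback of $x^2$, which is $0$. On the other hand $P$ is the homotopy pullback of $\mathrm{pt}\to K(\mathbb Z,4)\leftarrow K(\mathbb Z,2)$, and these three are the terminal category, $\iota(B^4\mathbb Z)$ and $\iota(B^2\mathbb Z)$. So $P\in\mathbf H$.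

## 7. $k$-invariants chosen one mapping space at a time

Example 10 suggests how to prove Theorem B: climb the Postnikov tower of all mapping spaces, and at each stage use the $k$-invariant as a map to a strict target. For a single Kan complex this is classical. Let us carry it out, to see where it breaks for categories.

For a Kan complex $X$ let $\mathrm{cosk}_nX$ be the simplicial set
$$(\mathrm{cosk}_nX)_m=\mathrm{Hom}(\mathrm{sk}_n\Delta^m,X),$$
and let $X(n)=\mathrm{im}(X\to\mathrm{cosk}_nX)$. (For instance, an $m$-simplex of $\mathrm{cosk}_0X$ is any sequence of $m+1$ vertices.) Maps $K\to\mathrm{cosk}_nX$ are the same as maps $\mathrm{sk}_nK\to X$. Two simplices of $X$ have the same image in $X(n)$ iff they agree on $n$-skeleta. So $X(n-1)$ has the same simplices as $X$ in dimensions $\le n-1$, and an $n$-simplex of $X(n-1)$ is a boundary $\partial\Delta^n\to X$ that can be filled. Choose, for each $n$-simplex $\xi$ of $X(n-1)$, a representative $s(\xi)\in X_n$. The faces of an $(n+1)$-simplex of $X(n-1)$ then have chosen representatives. These agree on their common faces of dimension $n-1$, so they glue to a map $\partial\Delta^{n+1}\to X$.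 Its class in $\pi_n$ is the value of a $k$-invariant cochain on that simplex.

To use this in a simplicial category $\mathcal D$ we need the cochains on all $\mathcal D(x,y)$ to fit into a functor. So the choices $s$ should be compatible with composition. This is where the approach stops: such choices need not exist.

**Example 11.** Fix $n\ge2$ and an abelian group $A\ne0$. With normalized cochains, let
$$X_m=C^{n-1}(\Delta^m;A)\times Z^n(\Delta^m;A),\qquad g(b,c)=(b,c+\delta b).$$
$X$ is a simplicial abelian group, hence Kan, and $g$ is an automorphism with inverse $(b,c)\mapsto(b,c-\delta b)$. For $j<n$ we have $Z^n(\Delta^j;A)=0$, so $g$ is the identity on $X_j$, and therefore on $X(n-1)$. Take $b\in C^{n-1}(\Delta^n;A)$ with value $a\neq0$ on the face $d^0$ and $0$ on the other faces, so $(\delta b)(\mathrm{id})=a$. The $n$-simplices of $X$ with the same boundary as $(b,0)$ are the $(b,c)$ with $c\in A$, and $g(b,c)=(b,c+a)$, so $g$ fixes none of them. Now let $\mathcal D$ have two objects $x,y$ with $\mathcal D(x,y)=X$, $\mathcal D(x,x)=\mathrm{pt}$, $\mathcal D(y,x)=\emptyset$, and $\mathcal D(y,y)=\mathbb Z$ discrete, acting through the powers of $g$. In the discrete hom, the representative of an $n$-simplex is forced. Compatibility with composition by $g$ would say $g\,s(\xi)=s(g\xi)=s(\xi)$ for the class $\xi$ of $(b,0)$,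 and this is impossible.

The example also points to the remedy. The choice was needed only because $X(n-1)$ has forgotten which $n$-simplex of $X$ sits over a boundary. The complex $\mathrm{cosk}_nX$ has not forgotten: an $(n+1)$-simplex of it *is* a map $\partial\Delta^{n+1}\to X$, and so has a class in $\pi_n$ with nothing to choose. We shall see that $\mathrm{cosk}_nX$ still has only the homotopy groups below $n$. So we use $\mathrm{cosk}_nX$, not $X(n-1)$, as the $(n-1)$-st Postnikov stage. The $k$-invariant becomes a natural transformation of product-preserving functors, and Definition 6 applies it to all mapping spaces at once. Four things must be built: the target (Section 8), its identification with the nerve of a crossed complex (Section 9), the $k$-invariant (Section 10), and the proof that its homotopy fibre recovers $X$ up to $\pi_n$ (Section 11).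

## 8. Twisted cochains and the fibration $d:W\to L$

**Definition 10 (pairs).** $\mathbf P$ is the category of pairs $(G,A)$ with $G$ a groupoid and $A:G\to\mathrm{Ab}$ a functor. A morphism $(G,A)\to(G',A')$ is a functor $\varphi:G\to G'$ with a natural transformation $A\to\varphi^*A'$. Finite products are $(G\times G',A\boxplus A')$ with $(A\boxplus A')(x,x')=A(x)\oplus A'(x')$. The terminal object is $(\mathrm{pt},0)$.

**Definition 11 (twisted cochains).** Let $K\subset\Delta^m$ be a simplicial subset and $\sigma:[m]\to G$ a functor. A $q$-cochain $c\in C^q(K;\sigma^*A)$ assigns to each $q$-simplex $u:[q]\to[m]$ of $K$ an element $c(u)\in A(\sigma(u0))$, zero if $u$ is degenerate, and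
$$(\delta c)(u)=\sigma(u0\to u1)_*^{-1}c(ud^0)+\sum_{i\ge1}(-1)^ic(ud^i).\tag{2}$$
The first term is transported because $ud^0$ starts at the vertex $u1$. Let $Z^q$ denote cocycles.

The twist can be removed over a fixed $\sigma$. Put $\bar c(u)=\sigma(0\to u0)_*^{-1}c(u)\in A(\sigma0)$. Since $\sigma(0\to u0)_*^{-1}\sigma(u0\to u1)_*^{-1}=\sigma(0\to u1)_*^{-1}$, we get $\overline{\delta c}(u)=\sum_{i\ge0}(-1)^i\bar c(ud^i)$. So $c\mapsto\bar c$ identifies $C^*(K;\sigma^*A)$ with the ordinary normalized cochain complex $C^*(K;A(\sigma0))$.

**Definition 12.** For $q\ge3$ let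
$$L(G,A,q)_m=\{(\sigma,c):\sigma\in NG_m,\ c\in Z^q(\Delta^m;\sigma^*A)\},$$
$$W(G,A,q-1)_m=\{(\sigma,b):\sigma\in NG_m,\ b\in C^{q-1}(\Delta^m;\sigma^*A)\},$$
with operators $\theta$ acting by $\sigma\mapsto\sigma\theta$ and $c\mapsto(u\mapsto c(\theta u))$, and let $d:W(G,A,q-1)\to L(G,A,q)$, $d(\sigma,b)=(\sigma,\delta b)$.

These are functors on $\mathbf P$. They preserve finite products, because $N(G\times G')=NG\times NG'$ and cochains with values in $A\boxplus A'$ are pairs of cochains. The map $d$ is natural.

**Example 12.** For $G=\mathrm{pt}$, $L(\mathrm{pt},A,q)=Z^q(\Delta^\bullet;A)$ and $W(\mathrm{pt},A,q-1)=C^{q-1}(\Delta^\bullet;A)$ with $d=\delta$: the usual path fibration over $K(A,q)$. If $G$ is the group $\mathbb Z/2$ acting on $A=\mathbb Z$ by sign, then the first term of (2) carries the sign of the element $\sigma(u0\to u1)$.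

**Lemma 3.** Let $q\ge3$.
(a) $L(G,A,q)\to NG$ is a Kan fibration.
(b) $d$ is a Kan fibration, bijective on vertices and on $\pi_0$. Its fibre over the vertex $x$ is $\Phi=Z^{q-1}(\Delta^\bullet;A(x))$, a $K(A(x),q-1)$. More precisely $\Phi_{q-1}=A(x)$, and $\beta\mapsto[\beta]$ is an isomorphism $A(x)\cong\pi_{q-1}\Phi$.
(c) $W(G,A,q-1)\to NG$ is a trivial fibration.

In particular $L$ and $W$ are Kan complexes, since $NG$ is.

*Proof.* For $K\subset\Delta^m$ and $\sigma\in NG_m$, a map $K\to L(G,A,q)$ lying over $\sigma|_K$ is the same as an element of $Z^q(K;\sigma^*A)$. Indeed, a compatible family of cocycles $c_u$ on the simplices $u$ of $K$ corresponds to the cocycle $u\mapsto c_u(\mathrm{id})$. The same holds for $W$ and $C^{q-1}$. So every lifting problem below concerns cochains over a fixed $\sigma$, and we may use the constant coefficients $A(\sigma0)$. For a horn $\Lambda\subset\Delta^m$, $m\ge1$, the restriction $C^*(\Delta^m)\to C^*(\Lambda)$ is onto (extend by zero), and its kernel $C^*(\Delta^m,\Lambda)$ is acyclic, because $|\Lambda|\to|\Delta^m|$ is a homotopy equivalence.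

**Step (a).** We extend a cocycle from a horn. Given $z\in Z^q(\Lambda)$, extend it to a cochain $c$ on $\Delta^m$. Then $\delta c$ is a relative cocycle, so $\delta c=\delta e$ with $e\in C^q(\Delta^m,\Lambda)$, and $c-e$ is a cocycle extending $z$.

**Step (b), fibration.** We lift a horn along $d$. Given $b\in C^{q-1}(\Lambda)$ and $c\in Z^q(\Delta^m)$ with $\delta b=c|_\Lambda$, extend $b$ to $b'$ on $\Delta^m$. Then $c-\delta b'$ is a cocycle vanishing on $\Lambda$, so it equals $\delta e$ with $e\in C^{q-1}(\Delta^m,\Lambda)$. The cochain $b'+e$ restricts to $b$ and has coboundary $c$.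

**Step (b), vertices and components.** This is what makes Lemma 1 applicable later. Since $q-1\ge2$, normalized cochains of degrees $q-1$ and $q$ vanish on $\Delta^0$ and $\Delta^1$. So $W$, $L$ and $NG$ have the same vertices and edges, hence the same $\pi_0$.

**Step (b), fibre.** We compute the homotopy of the fibre over $x$, which is the simplicial abelian group $\Phi=Z^{q-1}(\Delta^\bullet;A(x))$. We have $\Phi_m=0$ for $m<q-1$. Also $\Phi_{q-1}=A(x)$, by evaluation on $\mathrm{id}$. Let $m\ge q$, and let $\phi\in\Phi_m$ have all but one of its codimension-one faces zero. An element of $\Phi_m$ is determined by its values on the $(q-1)$-dimensional faces of $\Delta^m$. If $m>q$, such a face omits at least two vertices, so it lies in at least two codimension-one faces, one of which is a face where $\phi$ vanishes. So $\phi=0$. If $m=q$, the cocycle condition $\sum_i(-1)^i\phi(d^i)=0$ kills the one remaining value, so $\phi=0$. Hence the Moore complex of $\Phi$ is $A(x)$ concentrated in degree $q-1$, which is the claim.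

**Step (c).** We lift against $\partial\Delta^m\to\Delta^m$, $m\ge0$. A cochain on $\partial\Delta^m$ extends to $\Delta^m$ by zero, and no condition has to be met. $\square$

## 9. $L(G,A,q)$ is the nerve of a crossed complex

This section is where strictness enters: the target of the $k$-invariant must be of the form $\iota E$.

**Lemma 4.** For $q\ge3$, $(G,A)\mapsto K(G,A,q)$ is a product-preserving functor $\mathbf P\to\mathrm{Crs}$, and $NK(G,A,q)\cong L(G,A,q)$ naturally in $(G,A)$. Also, the nerve of a groupoid $G$ viewed as a crossed complex is the usual $NG$.

*Proof.* Products of crossed complexes are componentwise, so $K(-,-,q)$ preserves them.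

**Step 1: the crossed complex $C=\Pi\Delta^m$.** We compute what is needed of it. The quotient $C_1/\delta C_2$ is the fundamental groupoid of $|\Delta^m|$ on $\{0,\dots,m\}$, which is codiscrete (one arrow between any two objects). For $j\ge3$ the space $\mathrm{sk}_{j-1}$ is simply connected and the pair $(\mathrm{sk}_j,\mathrm{sk}_{j-1})$ is $(j-1)$-connected. So the relative Hurewicz theorem gives isomorphisms
$$C_j(v)\cong H_j(\mathrm{sk}_j,\mathrm{sk}_{j-1})=N_j(\Delta^m)\qquad(j\ge3)\tag{3}$$
with the normalized chains, natural in $[m]$. Under (3) the action of any arrow $v\to v'$ of $C_1$ becomes the identity of $N_j(\Delta^m)$, because the Hurewicz map ignores change of base point. The Hurewicz maps commute with boundary maps, so for $j\ge4$ the boundary $\delta:C_j\to C_{j-1}$ becomes the usual $\partial$. (A sign convention depending only on $j$ would not matter below.)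

**Step 2: morphisms $f:C\to K(G,A,q)$.** We read off the data. As $q\ge3$, $f_2$ is trivial, so $f_1$ kills $\delta C_2$. So $f_1$ amounts to a functor from the codiscrete groupoid on $\{0,\dots,m\}$ to $G$. Since $G$ is a groupoid, this is a functor $\sigma:[m]\to G$. The component $f_q$ is a family of homomorphisms $f_q^v:N_q(\Delta^m)\to A(\sigma v)$, and equivariance says $f_q^{v'}=\sigma(v\to v')_*f_q^v$. So it is determined by $f_q^0$, an arbitrary normalized $q$-cochain with values in $A(\sigma0)$. Equivalently, it is the twisted cochain $c(u)=f_q^{u0}(u)\in A(\sigma(u0))$, with $\bar c=f_q^0$.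

**Step 3: the remaining conditions.** We check compatibility with boundaries. In degree $q$ it is automatic, since $f_{q-1}$ (trivial for $q-1\ge2$) and the boundary of $K(G,A,q)$ are trivial. In degree $q+1$ it says $f_q\delta=0$ on $C_{q+1}$. As $q+1\ge4$, this is $f_q^0\partial=0$, i.e. $\delta\bar c=0$, i.e. $\delta c=0$. In other degrees nothing is required. So $f\leftrightarrow(\sigma,c)$ is a bijection $NK(G,A,q)_m\cong L(G,A,q)_m$.

**Step 4: naturality.** For $\theta:[m']\to[m]$, the cochain of $f\circ\Pi\theta$ is $u\mapsto f_q^{\theta u0}(\theta u)=c(\theta u)$, as in Definition 12. Naturality in $(G,A)$ is clear. For a groupoid in place of $K(G,A,q)$, only $f_1$ is present, and Step 2 gives the last claim. $\square$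

## 10. The cocycle on the $n$-coskeleton

Fix $n\ge2$ and a Kan complex $X$. Let $\Pi_1X$ be the fundamental groupoid on the vertices, and $\pi_nX=\pi_n(|X|,-):\Pi_1X\to\mathrm{Ab}$. The functors $X\mapsto(\Pi_1X,\pi_nX)\in\mathbf P$ and $X\mapsto\mathrm{cosk}_nX$ preserve finite products.

Fix a generator $\omega\in\pi_n(|\partial\Delta^{n+1}|,0)\cong\mathbb Z$. For $s:\partial\Delta^{n+1}\to X$ put $[s]=s_*\omega\in\pi_n(X,s(0))$. If $s$ extends over $\Delta^{n+1}$, then $[s]=0$. A map $\tau:\mathrm{sk}_n\Delta^m\to X$ induces a functor $\sigma_\tau:[m]\to\Pi_1X$, because $\Pi_1(\mathrm{sk}_n\Delta^m)$ is codiscrete for $n\ge2$.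

**Definition 13 (the $k$-invariant).** For $\tau\in(\mathrm{cosk}_nX)_m$ and $u:[n+1]\to[m]$ put
$$k_\tau(u)=[\tau\circ\mathrm{sk}_n(u)]\in\pi_n(X,\tau(u0)).$$

**Lemma 5.** $k_\tau$ is a normalized cocycle. Hence $\tau\mapsto(\sigma_\tau,k_\tau)$ is a simplicial map $k:\mathrm{cosk}_nX\to L(\Pi_1X,\pi_nX,n+1)$, natural in $X$. Moreover $k_\tau=0$ if $\tau$ extends to $\Delta^m\to X$.

*Proof.* **Step 1: extension.** This shows that $k$ vanishes on honest simplices. If $\tau$ extends to $t:\Delta^m\to X$, then $\tau\circ\mathrm{sk}_n(u)$ extends to $t\circ u:\Delta^{n+1}\to X$, so $k_\tau(u)=0$.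

**Step 2: normalization.** We need $k_\tau(u)=0$ for degenerate $u$. Such a $u$ factors through some $[j]$ with $j\le n$. Then $\tau\circ\mathrm{sk}_n(u)$ factors through $\mathrm{sk}_n\Delta^j=\Delta^j$ via the restriction of a map $\Delta^{n+1}\to\Delta^j$. So it extends over $\Delta^{n+1}$, and its class is $0$.

**Step 3: cocycle condition.** Given $u:[n+2]\to[m]$, we must show $(\delta k_\tau)(u)=0$. Everything in this expression is pushed forward along $\tau\circ\mathrm{sk}_n(u):\mathrm{sk}_n\Delta^{n+2}\to X$. So it suffices to show, in $\pi_n(K,0)$ with $K=|\mathrm{sk}_n\Delta^{n+2}|$, that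
$$(01)_*^{-1}[d^0]+\sum_{i=1}^{n+2}(-1)^i[d^i]=0,$$
where $d^i:\partial\Delta^{n+1}\to\mathrm{sk}_n\Delta^{n+2}$ is the restricted coface. As $K$ is simply connected and $(n-1)$-connected, the Hurewicz map $\pi_n(K,0)\to H_n(K)$ is an isomorphism, and it ignores transport. It takes $\omega$, up to a sign depending only on the choice of $\omega$, to the class of $\partial\iota_{n+1}$, the generating $n$-cycle of $\partial\Delta^{n+1}$, where $\iota_m$ denotes the top simplex of $\Delta^m$. So, up to this global sign, the left side goes to the class of $\sum_i(-1)^id^i_*(\partial\iota_{n+1})=\partial\partial\iota_{n+2}=0$.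

**Step 4: naturality.** We check operators. For $\theta:[m']\to[m]$ we have $k_{\tau\circ\mathrm{sk}_n\theta}(u)=[\tau\circ\mathrm{sk}_n(\theta u)]=k_\tau(\theta u)$. For $f:X\to Y$ we have $f_*[s]=[fs]$. $\square$

**Definition 14.** $T_nX=\mathrm{cosk}_nX\times_{L(\Pi_1X,\pi_nX,n+1)}W(\Pi_1X,\pi_nX,n)$. Its $m$-simplices are the pairs $(\tau,b)$ with $\tau\in(\mathrm{cosk}_nX)_m$, $b\in C^n(\Delta^m;\sigma_\tau^*\pi_nX)$ and $\delta b=k_\tau$. By Lemma 5 there is a natural map $X\to T_nX$, $x\mapsto(x|_{\mathrm{sk}_n},0)$.

The functor $T_n$ preserves finite products, because $k$ and $d$ are natural transformations of product-preserving functors and pullbacks commute with products.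

**Example 13.** Let $X=Z^n(\Delta^\bullet;A)$, a $K(A,n)$. A map $\mathrm{sk}_n\Delta^m\to X$ is a cocycle in $Z^n(\mathrm{sk}_n\Delta^m;A)$, and this group is $C^n(\Delta^m;A)$. So $\mathrm{cosk}_nX=C^n(\Delta^\bullet;A)$, which is contractible. For a cochain $s$ on $\partial\Delta^{n+1}$, the class $[s]\in\pi_nX=A$ is the evaluation of $s$ on the Hurewicz image of $\omega$, namely on $\pm\partial\iota_{n+1}$. So $k_\tau=\varepsilon'\delta\tau$ with a fixed sign $\varepsilon'$. Hence $T_nX$ consists of pairs of $n$-cochains with $\delta b=\varepsilon'\delta\tau$, and $(\tau,b)\mapsto(\tau-\varepsilon'b,\,b)$ is an isomorphism $T_nX\cong Z^n(\Delta^\bullet;A)\times C^n(\Delta^\bullet;A)$. The second factor is contractible, and $X\to T_nX$, $c\mapsto(c,0)$, is an equivalence.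

## 11. $T_nX$ recovers $X$ up to $\pi_n$

**Lemma 6.** Let $n\ge2$ and let $X$ be a Kan complex.
(a) $\mathrm{cosk}_nX$ is Kan. $X\to\mathrm{cosk}_nX$ is bijective on $\pi_0$ and isomorphic on $\pi_i$ for $1\le i<n$, and $\pi_i(\mathrm{cosk}_nX)=0$ for $i\ge n$.
(b) $T_nX$ is Kan. $X\to T_nX$ is bijective on $\pi_0$ and isomorphic on $\pi_i$ for $1\le i\le n$, and $\pi_i(T_nX)=0$ for $i>n$.

*Proof.* **Step 1: $\mathrm{cosk}_nX$ is Kan.** We fill horns. A horn $\Lambda^m_k\to\mathrm{cosk}_nX$ is a map $\mathrm{sk}_n\Lambda^m_k\to X$. If $m\le n+1$, then $\Lambda^m_k$ has dimension $\le n$, so this is a horn in $X$. Fill it by $\Delta^m\to X$ and restrict to $\mathrm{sk}_n\Delta^m$. If $m\ge n+2$, then $\mathrm{sk}_n\Lambda^m_k=\mathrm{sk}_n\Delta^m$, so the horn has a unique filler.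

**Step 2: homotopy of $\mathrm{cosk}_nX$.** $X$ and $\mathrm{cosk}_nX$ have the same simplices in dimensions $\le n$. The set $\pi_0$, and $\pi_i$ with $i+1\le n$, depend only on these. For $i\ge n$ every map $\partial\Delta^{i+1}\to\mathrm{cosk}_nX$ extends over $\Delta^{i+1}$, since $\mathrm{sk}_n\partial\Delta^{i+1}=\mathrm{sk}_n\Delta^{i+1}$, so $\pi_i=0$. This proves (a).

**Step 3: the fibration $T_nX\to\mathrm{cosk}_nX$.** We obtain everything in (b) except the behavior on $\pi_n$. By Lemma 3(b) with $q=n+1$, this map is a pullback of $d$. So it is a Kan fibration, bijective on vertices, with fibre over $x$ the complex $\Phi=Z^n(\Delta^\bullet;A)=K(A,n)$, where $A=\pi_n(X,x)$. In particular $T_nX$ is Kan. As the fibres are connected and the map is surjective on vertices, it is bijective on $\pi_0$. In the long exact sequence, $\pi_i\Phi=0$ for $i\ne n$ and $\pi_i(\mathrm{cosk}_nX)=0$ for $i\ge n$. So $\pi_i(T_nX)\to\pi_i(\mathrm{cosk}_nX)$ is an isomorphism for $1\le i<n$, $\pi_n\Phi\to\pi_n(T_nX)$ is an isomorphism, and $\pi_i(T_nX)=0$ for $i>n$. The composite $X\to T_nX\to\mathrm{cosk}_nX$ is the canonical map. So by (a), $X\to T_nX$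 is bijective on $\pi_0$ and isomorphic on $\pi_i$ for $1\le i<n$.

**Step 4: the map on $\pi_n$.** We show that, under $\pi_n\Phi\cong\pi_n(T_nX)$, the map $\pi_nX\to\pi_n(T_nX)$ is $\pm$ the identity of $A$. Let $\alpha\in\pi_n(X,x)$ be represented by $a:\Delta^n\to X$ with $a|_{\partial\Delta^n}=x$. Let $\tau:\partial\Delta^{n+1}\to X$ have face $d_{n+1}\tau=a$ and all other faces constant at $x$. It factors through the map $\partial\Delta^{n+1}\to\Delta^n/\partial\Delta^n$ that collapses the other faces. Their union is a contractible horn, so on realizations the collapse is a homotopy equivalence of $n$-spheres. It takes $\omega$ to plus or minus the standard generator, so $[\tau]=\varepsilon\alpha$ with $\varepsilon=\pm1$ independent of $X$ and $\alpha$.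

As $n\ge2$, all edges of $\tau$ are constant, so there is no twisting. Let $b\in C^n(\Delta^{n+1};A)$ take the value $\beta=(-1)^n\varepsilon\alpha$ on the face $d^n$ and $0$ on the other faces. The only nondegenerate $(n+1)$-simplex of $\Delta^{n+1}$ is $\mathrm{id}$, and
$$(\delta b)(\mathrm{id})=(-1)^n\beta=\varepsilon\alpha=[\tau]=k_\tau(\mathrm{id}).$$
So $(\tau,b)$ is an $(n+1)$-simplex of $T_nX$. Its faces are $d_{n+1}=(a,0)$, $d_n=(x,\beta)$, and the base point otherwise. So $(a,0)$ and $(x,\beta)$ represent the same element of $\pi_n(T_nX)$. The first is the image of $\alpha$ under $X\to T_nX$. The second is the image of $\beta=\pm\alpha\in A=\pi_n\Phi$, with a sign independent of $\alpha$. Since $\pi_n\Phi\to\pi_n(T_nX)$ is an isomorphism, so is $\pi_nX\to\pi_n(T_nX)$. $\square$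

## 12. Moore's tower

To pass from hom-wise truncated categories to all categories we need a Postnikov tower that is functorial, product-preserving and made of fibrations.

**Lemma 7 (Moore's tower).** For a Kan complex $X$ and $n\ge0$ let $X(n)=\mathrm{im}(X\to\mathrm{cosk}_nX)$. Then $X\mapsto X(n)$ preserves finite products. $X(n)$ is Kan, $X\to X(n)$ and $X(n+1)\to X(n)$ are Kan fibrations, $X\to X(n)$ is bijective on $\pi_0$ and isomorphic on $\pi_i$ for $1\le i\le n$, $\pi_iX(n)=0$ for $i>n$, and $X=\lim_nX(n)$.

*Proof.* **Step 1: formal properties.** $\mathrm{cosk}_n$ preserves products, and the image of a product map is the product of the images. Two $m$-simplices of $X$ have the same image iff they agree on $\mathrm{sk}_n\Delta^m$. In particular $X_m=X(n)_m$ for $m\le n$, so $X=\lim_nX(n)$.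

**Step 2: $X\to X(n)$ is a fibration.** Let $x:\Lambda^m_k\to X$ be a horn and let $y\in X_m$ represent a simplex of $X(n)$ compatible with it. If $m\le n+1$, then $\Lambda^m_k$ has dimension $\le n$, where $X$ and $X(n)$ coincide, so $x=y|_{\Lambda^m_k}$ and $y$ is a lift. If $m\ge n+2$, fill $x$ by some $z\in X_m$. Since $\mathrm{sk}_n\Delta^m\subset\Lambda^m_k$, and $x$ and $y|_{\Lambda_k^m}$ agree on $n$-skeleta, $z$ and $y$ agree on $\mathrm{sk}_n\Delta^m$. So $z$ is a lift.

**Step 3: the rest of the tower.** We deduce the Kan properties from Step 2. The fibration $X\to X(n)$ is surjective, so a horn in $X(n)$ lifts to $X$: lift a vertex, then use that the inclusion of a vertex in a horn is anodyne. Fill the lifted horn in $X$ and project. So $X(n)$ is Kan. For $X(n+1)\to X(n)$, lift the given horn from $X(n+1)$ to $X$ in the same way, solve the lifting problem for $X\to X(n)$, and project the solution to $X(n+1)$.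

**Step 4: homotopy.** We compare homotopy groups. The fibre of $X\to X(n)$ over a vertex has exactly one simplex in each dimension $\le n$, so it is connected and its $\pi_i$ vanish for $1\le i\le n$. By the long exact sequence, $X\to X(n)$ is isomorphic on $\pi_i$ for $1\le i\le n$. It is bijective on $\pi_0$, since the map is surjective with connected fibres. If $i>n$, an element of $\pi_i(X(n),x)$ is represented by some $y\in X_i$ whose restriction to $\mathrm{sk}_n\partial\Delta^i=\mathrm{sk}_n\Delta^i$ is constant at $x$. So the image of $y$ in $X(n)$ is the base point. $\square$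

## 13. All $(\infty,1)$-categories from strict ones: proof of Theorem B

Let $\mathcal D$ be a locally Kan simplicial category. Write $\Pi_1\mathcal D$, $\mathrm{cosk}_n\mathcal D$, $T_n\mathcal D$, $\mathcal D(n)$ for hom-wise applications. All four functors preserve finite products.

**Step 1: hom-wise $1$-truncated categories.** This starts the induction. By Section 6, whose use of the nerve of a groupoid is now justified by Lemma 4, such a $\mathcal D$ is DK-equivalent to $N\Pi_1\mathcal D=\iota(\Pi_1\mathcal D)$, so $\mathcal D\in\mathbf H$.

**Step 2: from $n-1$ to $n$, for $n\ge2$.** We write a hom-wise $n$-truncated $\mathcal D$ as a homotopy pullback of objects already in $\mathbf H$. The functor $X\mapsto K(\Pi_1X,\pi_nX,n+1)$ from Kan complexes to $\mathrm{Crs}$ preserves finite products. So there is an $(\omega,1)$-category $E_n(\mathcal D)$ with the objects of $\mathcal D$ and homs $K(\Pi_1\mathcal D(x,y),\pi_n\mathcal D(x,y),n+1)$. Let $L\mathcal D$ and $W\mathcal D$ be the simplicial categories with homs $L(\Pi_1\mathcal D(x,y),\pi_n\mathcal D(x,y),n+1)$ and $W(\Pi_1\mathcal D(x,y),\pi_n\mathcal D(x,y),n)$. By Lemma 4, $\iota E_n(\mathcal D)\cong L\mathcal D$.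 Since $k$ and $d$ are natural transformations of product-preserving functors, they apply hom-wise. So there is a strict pullback of locally Kan simplicial categories and identity-on-objects functors
$$\begin{array}{ccc}T_n\mathcal D&\longrightarrow&W\mathcal D\\ \downarrow&&\downarrow d\\ \mathrm{cosk}_n\mathcal D&\xrightarrow{\ k\ }&L\mathcal D\cong\iota E_n(\mathcal D).\end{array}\tag{4}$$
By Lemma 3(b), $d$ is hom-wise a Kan fibration that is bijective on $\pi_0$, so it is a Bergner fibration by Lemma 1. All objects are fibrant, so by (H1) the square (4) is a homotopy pullback. Its three corners are in $\mathbf H$: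

- $L\mathcal D\cong\iota E_n(\mathcal D)$ by definition of $\mathbf H$;
- $W\mathcal D$, because $W\mathcal D\to N\Pi_1\mathcal D=\iota(\Pi_1\mathcal D)$ is a DK-equivalence by Lemma 3(c);
- $\mathrm{cosk}_n\mathcal D$, because it is hom-wise $(n-1)$-truncated by Lemma 6(a), and the induction hypothesis applies.

So $T_n\mathcal D\in\mathbf H$. By Lemma 6(b), $\mathcal D\to T_n\mathcal D$ is hom-wise bijective on $\pi_0$ and isomorphic on $\pi_i$ for $1\le i\le n$. For $i>n$ both sides have vanishing $\pi_i$. It is the identity on objects, so it is a DK-equivalence, and $\mathcal D\in\mathbf H$.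

**Step 3: all categories.** We remove the truncation hypothesis. Every $(\infty,1)$-category is equivalent to a locally Kan simplicial category $\mathcal C$. By Lemma 7, the functors $\mathcal C(n+1)\to\mathcal C(n)$, $n\ge1$, are hom-wise Kan fibrations between Kan complexes and hom-wise bijective on $\pi_0$. So they are Bergner fibrations between fibrant objects by Lemma 1. The strict limit of this tower is $\mathcal C$, since $X=\lim_nX(n)$. So $\mathcal C\simeq\operatorname{holim}_n\mathcal C(n)$ by (H2). Each $\mathcal C(n)$ is hom-wise $n$-truncated, hence in $\mathbf H$ by Steps 1 and 2. So $\mathcal C\in\mathbf H$. $\square$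

Together with Section 5 this proves Theorem A.

## 14. What a finite stage of $\mathrm{St}_1F$ detects

In (4) the target $\iota E_n(\mathcal D)$ has mapping spaces with homotopy in degree $n+1$, one more than $\mathcal D$. The next theorem measures this shift. It is not needed for Theorem A.

**Definition 15.** For $n\ge0$, a functor of $(\infty,1)$- or $(\omega,1)$-categories is a *$P_n$-equivalence* if it is essentially surjective (on homotopy categories), hom-wise bijective on $\pi_0$, and hom-wise isomorphic on $\pi_i$, $1\le i\le n$, at all base points.

**Example 14.** $\mathcal C\to h\mathcal C$ is a $P_0$-equivalence. For locally Kan $\mathcal C$, $\mathcal C\to\mathcal C(n)$ is a $P_n$-equivalence by Lemma 7.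

**Theorem C.** Let $F:\mathcal C\to\mathcal D$ be a functor of $(\infty,1)$-categories.

1. If $F$ is a $P_n$-equivalence, so is $\mathrm{St}_1F$. For $n=0,1$ the converse holds.
2. If $\mathrm{St}_1F$ is a $P_{n+1}$-equivalence, then $F$ is a $P_n$-equivalence.
3. The shift in (2) is optimal for every $n\ge2$: for a map $F:S^n\to K(\mathbb Z,n)$ representing a generator of $\pi_n$ (as $\infty$-groupoids), $\mathrm{St}_1F$ is a $P_n$-equivalence but $F$ is not.

*Proof.* **Step 1: truncation as a localization.** We express $P_n$-equivalences through mapping spaces. On locally Kan simplicial categories consider $\mathcal C\mapsto\mathcal C(n)$ with $\eta:\mathcal C\to\mathcal C(n)$. By Lemma 7 it preserves DK-equivalences: homotopy categories do not change, the hom-wise $\pi_i$ for $i\le n$ do not change, and those above vanish. For the same reason both $\eta_{\mathcal C(n)}$ and $(\eta_{\mathcal C})(n):\mathcal C(n)\to\mathcal C(n)(n)$ are equivalences. By Lurie, *HTT* 5.2.7.4, it induces a reflective localization of $(\infty,1)\mathrm{Cat}$ onto the hom-wise $n$-truncated objects.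

For a crossed complex $C$ let $\mathrm{tr}_nC$ be $C$ in dimensions $<n$, the quotient $C_n/\delta C_{n+1}$ in dimension $n$, and trivial above. In particular $\mathrm{tr}_1C$ is the groupoid $C_1/\delta C_2$ and $\mathrm{tr}_0C=\pi_0C$. This functor preserves products, $C\to\mathrm{tr}_nC$ is isomorphic on $\pi_i$ for $i\le n$, $\pi_i(\mathrm{tr}_nC)=0$ for $i>n$, and $\mathrm{tr}_n\mathrm{tr}_nC=\mathrm{tr}_nC$. Applied hom-wise, it preserves weak equivalences and, by the same result, induces a reflective localization of the homotopy theory of $(\omega,1)$-categories onto the hom-wise $n$-truncated ones.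

In both settings write $\Lambda_n$ for the truncation. The maps $U\to\Lambda_nU$ are $P_n$-equivalences that do not change homotopy categories, and $\Lambda_nU$ has no hom-wise homotopy above $n$. So $f:U\to V$ is a $P_n$-equivalence iff $\Lambda_nf$ is a weak equivalence. For $\mathcal Z$ hom-wise $n$-truncated, the localization property identifies $\mathrm{Map}(f,\mathcal Z)$ with $\mathrm{Map}(\Lambda_nf,\mathcal Z)$. So if $\Lambda_nf$ is a weak equivalence, all these are equivalences. Conversely, if they all are, then by the Yoneda lemma among hom-wise $n$-truncated objects $\Lambda_nf$ is an isomorphism in the homotopy category, hence a weak equivalence. In the simplicial setting this last implication is (H4). For $(\omega,1)$-categories it follows by applying $\iota$: an isomorphism in the homotopy category goes to one, so $\iota\Lambda_nf$ is a DK-equivalence, and therefore $\Lambda_nf$ is a weak equivalence (end of Section 3). In short: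

$$f\text{ is a }P_n\text{-equivalence}\iff\mathrm{Map}(f,\mathcal Z)\text{ is an equivalence for all hom-wise }n\text{-truncated }\mathcal Z.\tag{5}$$

Combined with (1):

$$\mathrm{St}_1F\text{ is a }P_n\text{-equivalence}\iff\mathrm{Map}(F,\iota E)\text{ is an equivalence for all hom-wise }n\text{-truncated }E.\tag{6}$$

**Step 2: part (1).** We compare the two classes of targets. If $E$ is hom-wise $n$-truncated, so is $\iota E$. So if $F$ is a $P_n$-equivalence, then by (5) $\mathrm{Map}(F,\iota E)$ is an equivalence for all such $E$, and (6) applies. For the converse, by Section 6 every hom-wise $1$-truncated $\mathcal Z$ is equivalent to $\iota(\Pi_1\mathcal Z)$, and every hom-wise $0$-truncated $\mathcal Z$ to $\iota(h\mathcal Z)$ (take $\mathcal Z$ locally Kan). Here $\Pi_1\mathcal Z$ is hom-wise $1$-truncated and $h\mathcal Z$ is hom-wise $0$-truncated. So for $n=0,1$ the conditions in (5) and (6) coincide.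

**Step 3: part (2).** We count truncation levels in Section 13. For $n=0$: a $P_1$-equivalence is a $P_0$-equivalence, so the converse in (1) applies. For $n\ge1$: Steps 1 and 2 of Section 13 obtain every hom-wise $n$-truncated $\mathcal Z$ by finitely many homotopy pullbacks and equivalences from objects $\iota(\Pi_1\mathcal D)$ and $\iota E_j(\mathcal D)$, $2\le j\le n$. Here $\Pi_1\mathcal D$ is hom-wise $1$-truncated and $E_j(\mathcal D)$ is hom-wise $(j+1)$-truncated, so all of these are hom-wise $(n+1)$-truncated. If $\mathrm{St}_1F$ is a $P_{n+1}$-equivalence, then by (6) $\mathrm{Map}(F,-)$ is an equivalence on these objects, and by (H3) on every hom-wise $n$-truncated $\mathcal Z$. By (5), $F$ is a $P_n$-equivalence.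

**Step 4: part (3), $F$ is not a $P_n$-equivalence.** The mapping spaces at the base point are the loop spaces. For $n\ge2$ we have $\pi_n(\Omega S^n)=\pi_{n+1}(S^n)\ne0$, while $\pi_n(\Omega K(\mathbb Z,n))=0$.

**Step 5: part (3), reduction to pointed maps.** By (6) we must show that $\mathrm{Map}(F,\iota E)$ is an equivalence for every hom-wise $n$-truncated $E$. For an $\infty$-groupoid $X$, $\mathrm{Map}(X,\iota E)=\mathrm{Map}(X,Z)$ with $Z$ the maximal $\infty$-groupoid of $\iota E$. For $X$ pointed, connected and simply connected, the fibre over $z\in Z$ of evaluation at the base point $\mathrm{Map}(X,Z)\to Z$ is $\mathrm{Map}_*(X,\tilde Z_z)$, where $\tilde Z_z$ is the universal cover of the component of $z$. Both $S^n$ and $K(\mathbb Z,n)$ are simply connected, since $n\ge2$. Every component of $Z$ contains an object $z$ of $E$, so it suffices to show that $F$ induces an equivalence $\mathrm{Map}_*(K(\mathbb Z,n),\tilde Z_z)\to\mathrm{Map}_*(S^n,\tilde Z_z)$ for every object $z$.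

**Step 6: part (3), cohomology.** We compute both sides. By Lemma 2, and since $E$ is hom-wise $n$-truncated, $\tilde Z_z$ is the space of a simplicial abelian group, and $\tilde Z_z\simeq\prod_{j=2}^{n+1}K(\pi_j,j)$. So $\mathrm{Map}_*(X,\tilde Z_z)$ is a simplicial abelian group up to equivalence, naturally in $X$. Its homotopy groups are therefore the same at every base point, by translation:
$$\pi_i\mathrm{Map}_*(X,\tilde Z_z)=\prod_{j=2}^{n+1}\tilde H^{j-i}(X;\pi_j)\qquad(i\ge0).$$
Only cohomology in degrees $\le n+1$ occurs. The map $F$ is an isomorphism on $\pi_i$ for $i\le n$ and onto $\pi_{n+1}(K(\mathbb Z,n))=0$. So, up to homotopy, $K(\mathbb Z,n)$ is obtained from $S^n$ via $F$ by attaching cells of dimension $\ge n+2$, and the relative cohomology vanishes in degrees $\le n+1$. Hence $\tilde H^j(K(\mathbb Z,n);A)\to\tilde H^j(S^n;A)$ is an isomorphism for $j\le n$. For $j=n+1$ it is injective with target $\tilde H^{n+1}(S^n;A)=0$, so it is an isomorphism there too. Thus $F$ induces an equivalence on all the fibres of Step 5, and $\mathrm{Map}(F,\iota E)$ is an equivalence. By (6), $\mathrm{St}_1F$ is a $P_n$-equivalence. $\square$
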